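# Smooth models of a surface over $k[[t]]$: graphs, lattices, reflections

## 1. Smooth models with a common generic fiber

Let $k$ be an algebraically closed field, of any characteristic, and $S=\operatorname{Spec}(k[[t]])$, with special point $0$ and generic point $\eta$. All families over $S$ below are allowed to be algebraic spaces. Surfaces are connected.

**Theorem 1.** Let $X,X'\to S$ be proper smooth of relative dimension $2$ (algebraic spaces), with $X_0$ and $X_0'$ absolutely minimal models, and let $\varphi:X_\eta\xrightarrow{\sim}X'_\eta$ be an $\eta$-isomorphism. Then there is a finite chain of elementary operations $X=X^{(0)},X^{(1)},\dots,X^{(n)}$ such that $\varphi$, transported via $X^{(n)}_\eta\simeq X_\eta$, extends to an $S$-isomorphism $X^{(n)}\simeq X'$.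

In particular the following statement, Conjecture 7.1 of the paper at http://www.numdam.org/article/ASENS_1975_4_8_2_235_0.pdf, is true for every algebraically closed field $k$, of any characteristic.

**Conjecture 7.1.** Let $p:X\to S$ and $p':X'\to S$ be two proper and smooth morphisms of relative dimension $2$ whose fibers are absolutely minimal models; in particular, no fiber is birationally equivalent to a ruled surface. If $X'_\eta\simeq X_\eta$, then $X'$ is obtained from $X$ by a successive application of finitely many elementary operations.

In words: a smooth surface over $k((t))$ may have several smooth proper models over $k[[t]]$. The theorem says that any two with absolutely minimal special fibers are connected by a finite chain of one explicit surgery, performed in the special fiber. The case $\operatorname{char}(k)=0$ is given as known with the problem; the proof below does not look at the characteristic.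

The theorem is stronger than the conjecture in two ways: it assumes absolute minimality only for the special fibers, and it realizes the given isomorphism $\varphi$, not just some isomorphism.

A first consequence shows what is being claimed. Suppose $X_0$ contains no smooth rational curve of self-intersection $-2$, for instance because $X_0$ is an abelian surface, which contains no rational curve at all. Elementary operations start from such curves and do not change the special fiber up to isomorphism, so the chain must be empty: every isomorphism $X_\eta\simeq X'_\eta$ extends to $X\simeq X'$.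

## 2. Absolutely minimal surfaces, nodal curves, elementary operations

**Definition (absolutely minimal model).** A smooth proper surface $Y$ over a field $K$ is an absolutely minimal model if for every smooth proper surface $Z$ over $K$, every birational map $Z\dashrightarrow Y$ is a morphism. Equivalently, $Y$ is the unique minimal model in its birational class. Over an algebraically closed field this holds exactly when $Y$ is not birationally ruled (not birational to $B\times\mathbb P^1$ with $B$ a curve) and contains no exceptional curve of the first kind, i.e. no $(-1)$-curve. For a family over $S$, "the fibers are absolutely minimal models" means that the geometric fibers over $0$ and over a geometric point $\bar\eta$ above $\eta$ are.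

The plane is not absolutely minimal: $(x:y:z)\mapsto(yz:xz:xy)$ is a birational map $\mathbb P^2\dashrightarrow\mathbb P^2$ which is not a morphism. Abelian surfaces and K3 surfaces over $k$ are absolutely minimal, since their canonical class is trivial. Indeed a $(-1)$-curve $E$ has $K\cdot E=-1$. And if $Y$ is birational to $B\times\mathbb P^1$, choose a smooth projective surface $Z$ with birational morphisms $\sigma:Z\to Y$ and $q:Z\to B\times\mathbb P^1$, and let $F\subset Z$ be the preimage of a general ruling fiber, disjoint from the exceptional locus of $q$ and not contained in that of $\sigma$. Then $K_Z\cdot F=-2$, while $K_Z=\sigma^*K_Y+(\text{effective, }\sigma\text{-exceptional})$, so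
$$K_Y\cdot\sigma_*F=\sigma^*K_Y\cdot F\le K_Z\cdot F=-2<0. \tag{1}$$
So a surface with nef canonical class is never birationally ruled.

**Definition (nodal curve).** Let $p:X\to S$ be proper smooth of relative dimension $2$. A nodal curve $C\subset X_0$ is an irreducible, complete, non-singular rational curve with $C^2=-2$.

Example: a line $L$ on a smooth quartic surface in $\mathbb P^3$. There $K=0$, and adjunction $-2=L^2+K\cdot L$ gives $L^2=-2$.

We take from Artin's theory of contractions and simultaneous resolutions that a nodal curve $C\subset X_0$ can be blown down in the family: there is a unique diagram $X\xrightarrow{\pi}\tilde X\xrightarrow{\tilde p}S$ with $p=\tilde p\circ\pi$, where $\tilde p$ is flat, $\pi$ is proper and induces the minimal desingularization of each fiber of $\tilde p$, and $\tilde X_0$ is the (normal) surface obtained from $X_0$ by contracting $C$ to a point.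

**Definition (extending).** The curve $C$ extends if the generic fiber $\tilde X_\eta$ is singular.

**Definition (elementary operation).** Suppose $C$ does not extend, so that $\tilde X_\eta=X_\eta$ is smooth. Then there is a smooth proper $p_1:X_1\to S$ with a proper $S$-morphism $\pi_1:X_1\to\tilde X$, $p_1=\tilde p\circ\pi_1$, such that $\pi_1$ induces the minimal desingularization on every fiber (so $X_{1,0}$ is again the minimal desingularization of $\tilde X_0$, and $X_{1,\eta}\simeq\tilde X_\eta\simeq X_\eta$), and such that $(X_1,\pi_1)$ is distinct from $(X,\pi)$: the birational map $X\dashrightarrow X_1$ over $\tilde X$ is not an isomorphism, although $X_1$ may be abstractly isomorphic to $X$ over $S$. The pair $(X_1,\pi_1)$ is uniquely determined. Passing from $X$ to $X_1$ is the elementary operation at $C$.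

If $C_1\subset X_{1,0}$ is the preimage of the singular point of $\tilde X_0$, then the elementary operation at $C_1$ leads back to $X$. So being connected by a chain of elementary operations is an equivalence relation. The existence and uniqueness statements in this section are the only input on simultaneous resolution that we use.

## 3. The double point $xy=z(z-t)$ by hand

Here is the local picture of an elementary operation (local: these spaces are not proper over $S$). Let $\tilde X$ be given by $xy=z(z-t)$ over $k[[t]]$. Its special fiber $xy=z^2$ has one singular point. Its generic fiber is smooth: the partial derivatives are $y$, $x$, $-(2z-t)$ up to sign, so a singular point has $x=y=0$, $z\in\{0,t\}$ and $2z=t$, which forces $t=0$. This holds in characteristic $2$ as well.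

Blow up the ideal $(x,z)$. Away from $x=y=z=t=0$ this ideal is principal: it is the unit ideal unless $x=z=0$; there, if $y\ne0$, it is $(z)$ because $x=z(z-t)/y$; and if $y=0$ and $t\neq0$, then $z-t$ is invertible and the ideal is $(x)$. So nothing changes away from the singular point. The blow-up $X$ has two charts. In the first, $z=xu$ and $y=u(xu-t)$, with free coordinates $(x,u)$. In the second, $x=zv$ and $z=vy+t$, with free coordinates $(v,y)$. So $X$ is smooth over $S$. In the special fiber the charts are glued by $v=1/u$, $y=u^2x$, so the preimage $C$ of the singular point is a $\mathbb P^1$ with normal bundle $\mathcal O(-2)$.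

Blowing up $(x,z-t)$ instead gives $X_1$, with a chart $z-t=xu'$, $y=u'(xu'+t)$ and coordinates $(x,u')$. Comparing $z=xu$ with $z-t=xu'$, we see that the identification over $\eta$ is $u'=u-t/x$, which is not a morphism along $C=\{x=t=0\}$. In the chart with coordinates $(x,u,u')$, the closure $\Gamma$ of the graph of this identification is
$$x(u-u')=t. \tag{2}$$
Indeed $t$ is prime in the factorial ring $k[[t]][x,u,u']$ and does not divide $t-x(u-u')$, so (2) defines a space without $t$-torsion, i.e. the closure of its generic fiber. Setting $t=0$ gives
$$\Gamma_0:\quad x(u-u')=0 .$$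
There are two components, each with multiplicity one: $u=u'$, the graph of the evident isomorphism $X_0\simeq X_{1,0}$, and $x=0$, which is $C\times C_1$.

For comparison, for the constant family $xy=z^2$ over $S$ and its constant resolution, the curve $C$ extends: $\tilde X_\eta$ is singular and $C$ is the special fiber of $C\times S$.

## 4. Conventions and textbook facts

Let $X\to S$ be one of our families. Since $X_0$ is smooth and connected, it is integral and $H^0(X_0,\mathcal O)=k$. So $p_*\mathcal O_X$ is a finite flat $k[[t]]$-algebra with $p_*\mathcal O_X/t\subset k$, hence equal to $k[[t]]$, and by Stein factorization all fibers are geometrically connected. Proper spaces are separated and of finite type. We use the following facts.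

* (F0) In Section 2, $\tilde p$ is proper.
* (F1) Smooth proper surfaces over a field are projective schemes.
* (F2) For coherent sheaves on noetherian algebraic spaces, with $D(-):=D^b_{coh}(-)$: $Rh_*$ preserves $D(-)$ for $h$ proper; flat base change; the projection formula; coherent sheaves extend from open subspaces; Chow's lemma (Knutson, *Algebraic Spaces*; Stacks Project). Every point of a separated algebraic space has an étale scheme neighborhood with trivial residue field extension (Knutson, II.6.4). An algebraic space that is separated and locally quasi-finite over a scheme is a scheme.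
* (F3) A smooth projective surface over $k$ which is not birationally ruled and contains no $(-1)$-curve has nef canonical class (Mumford, *Enriques' classification of surfaces in char. p, I*; or Mori, Ann. of Math. 116 (1982), Thms 1.4 and 2.1, valid in all characteristics).
* (F4) Riemann–Roch (Fulton, *Intersection Theory*, 15.2, 18.3). In particular, if $F$ is a coherent sheaf on a smooth variety with support of dimension $\le m$, then $ch(F)=[F]_m+(\text{terms of dimension}<m)$, where $[F]_m$ is the $m$-dimensional cycle of $F$, with lengths as multiplicities.
* (F5) Dimension formula (Matsumura, *Commutative Ring Theory*, Thms 15.5, 15.6). Let $A\subset B$ be domains, $A$ noetherian, $B$ of finite type over $A$, and $P\subset B$ a prime over $\mathfrak p\subset A$. Then $\operatorname{ht}P+\operatorname{tr.deg}_{\kappa(\mathfrak p)}\kappa(P)\le\operatorname{ht}\mathfrak p+\operatorname{tr.deg}_AB$, with equality if $A$ is universally catenary, e.g. a DVR.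
* (F6) Let $V$ be the spectrum of a DVR and $Y$ an algebraic space, flat and of finite type over $V$, whose generic fiber has pure dimension $n$. Then the closed fiber of $Y$ is empty or of pure dimension $n$.

Proof of (F0). The space $X\times_{\tilde X}X$ is proper over $X$, hence over $S$. The map $X\times_{\tilde X}X\to X\times_SX$ is proper, since its source is proper over $S$ and its target is separated. The map $\pi\times\pi:X\times_SX\to\tilde X\times_S\tilde X$ is proper. So $X\times_{\tilde X}X\to\tilde X\times_S\tilde X$ is proper. It factors through the surjection $X\times_{\tilde X}X\to\tilde X$ followed by the diagonal of $\tilde X$, so the diagonal is universally closed. A universally closed monomorphism of finite type is a closed immersion, so $\tilde X$ is separated. Since $\pi$ is surjective and $X$ is proper over $S$, so is $\tilde X$.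

Proof of (F6). Work on an étale chart. By flatness each irreducible component $P$ (reduced) of the chart dominates $V$, and its generic fiber has dimension $n$. A generic point $\zeta$ of a component of the closed fiber $P_0$, which is cut out by one equation, has height $1$. So (F5) gives $1+\operatorname{tr.deg}\kappa(\zeta)=1+n$. Finally, every component of the closed fiber of the chart lies in some $P$, hence is a component of $P_0$.

Notation: $G(Y)=K_0(\mathrm{Coh}\,Y)=K_0(D(Y))$. For a smooth projective surface $T$ over $k$, $A^i(T)$ is the Chow group of codimension $i$, and $\mathrm{Num}(T)$ is the group of divisors modulo numerical equivalence, with its nondegenerate intersection form. It is torsion free.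

## 5. Why graphs and polarizations alone do not suffice

The natural first move is to take the closure $\Gamma\subset X\times_SX'$ of the graph of $\varphi$ and to hope that $\Gamma_0$ is the graph of an isomorphism; then $\varphi$ would extend. Half of this works: we shall see in Proposition 6 that $\Gamma_0$ contains the graph of an isomorphism $f:X_0\to X'_0$ with multiplicity one. What stops the argument is the possible presence of further components, each of the form $C_j\times C'_j$ with curves $C_j\subset X_0$, $C'_j\subset X'_0$. Section 3 shows that such components really occur, so no argument can exclude them. They must be removed one after the other by elementary operations, and we need to know at which curve to operate and why the process stops.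

The natural guide would be a polarization: choose a line bundle $\mathcal L'$ on $X'$ with $\mathcal L'_0$ ample, transport it to $X$ through $\varphi$, and operate at curves on which the result is negative. This stops at the first word. The space $X'$ need not carry such an $\mathcal L'$: an ample line bundle lives on $X'_0$, and line bundles on the special fiber need not lift. Here is a precise instance.

**Example.** Let $X_0$ be a K3 surface, so $K_{X_0}=0$ and $\chi(\mathcal O_{X_0})=2$, and let $C\subset X_0$ be a nodal curve. If $\mathcal O(C)$ is the restriction of a line bundle $\mathcal L$ on $X$, then $C$ extends.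

Proof. By Riemann–Roch, $\chi(\mathcal L_\eta)=\chi(\mathcal O(C))=2+\tfrac12C^2=1$. By Serre duality $h^2(\mathcal O(C))=h^0(\mathcal O(-C))=0$, so $h^2(\mathcal L_\eta)=0$ by semicontinuity and $h^0(\mathcal L_\eta)\ge1$. Let $D$ be the divisor of a nonzero section and $\bar D$ its closure in $X$. The line bundle $\mathcal L(-\bar D)$ is trivial over $\eta$, so it is given by a divisor supported on the integral divisor $X_0=\operatorname{div}(t)$, hence it is trivial. So $\bar D_0$ is an effective divisor linearly equivalent to $C$. Since $\bar D_0\cdot C=-2<0$, it contains $C$, and $\bar D_0-C$ is effective and linearly equivalent to $0$, so $\bar D_0=C$. A component $D_1$ of $D$ then has a closure with special fiber $C$. The image of this closure in $\tilde X$ has a single point as special fiber, so by (F6) its generic fiber has dimension $0$: $\pi_\eta$ contracts $D_1$. So $\pi_\eta$ is not an isomorphism, and $C$ extends. $\square$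

So if $C\subset X_0$ is non-extending in such a family, then $\mathcal O(C)$ does not lift to $X$. Since $\mathcal O(C)$ is a difference of two ample line bundles, some ample line bundle on $X_0$ does not lift either.

The way past this point is to transport not line bundles but numerical classes, and directly from $X'_0$ to $X_0$, by the degenerate correspondence $\Gamma_0$ with all its extra components. This gives a map $\theta:\mathrm{Num}(X'_0)\to\mathrm{Num}(X_0)$ defined on every class, liftable or not. We have to prove three things:

1. $\theta$ is functorial, hence an isometry, and is compatible with specialization of curves from the generic fiber;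
2. an elementary operation changes $\theta$ by a reflection;
3. if $H'$ is ample on $X'_0$, the class $\theta(H')$ can be made nef by finitely many such reflections, and once it is nef there are no extra components.

## 6. Specialization in $K$-theory

Purpose: to pass from an equality over $\eta$ to an equality over $0$. Let $Y$ be a separated algebraic space of finite type and flat over $S$, and $\iota:Y_0\to Y$ the inclusion.

**Lemma 1.** If $M,M'\in D(Y)$ and $[M_\eta]=[M'_\eta]$ in $G(Y_\eta)$, then $[L\iota^*M]=[L\iota^*M']$ in $G(Y_0)$.

*Proof.* Since $t$ is a nonzerodivisor on $Y$, for $F$ coherent $L\iota^*F$ is computed by $F\xrightarrow{t}F$, so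
$$[L\iota^*F]=[F/tF]-[F[t]]=:\iota^!F,\qquad F[t]=\ker(t|F).$$
By the snake lemma $\iota^!$ is additive in short exact sequences. It vanishes if $tF=0$, since then $F/tF=F=F[t]$. A $t$-power torsion coherent sheaf is killed by a power of $t$, so it is filtered by sheaves killed by $t$, and $\iota^!$ vanishes on it too.

Next, $\iota^!F$ depends only on $F_\eta$. Let $j:Y_\eta\to Y$, suppose $F_\eta\simeq G_\eta$, and let $\bar F,\bar G$ be the images of $F,G$ in $j_*F_\eta$. The maps $F\to\bar F$ and $G\to\bar G$ have torsion kernels, and $(\bar F+\bar G)/\bar F$, $(\bar F+\bar G)/\bar G$ are torsion. So $\iota^!F=\iota^!(\bar F+\bar G)=\iota^!G$.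

Every coherent sheaf on $Y_\eta$ extends to $Y$. A short exact sequence $0\to F'_\eta\to F_\eta\to F''_\eta\to0$ extends to a short exact sequence: extend $F_\eta$ to $F$ and take the kernel and the image of $F\to j_*F''_\eta$. So $[F_\eta]\mapsto\iota^!F$ defines a homomorphism $\sigma:G(Y_\eta)\to G(Y_0)$. For a complex, truncation gives $[L\iota^*M]=\sum(-1)^i\iota^!H^i(M)=\sigma[M_\eta]$, which depends only on $[M_\eta]$. $\square$

We also need *base change*: for $p:Y\to Z$ proper with $Y,Z$ flat over $S$, the natural map $L\iota^*Rp_*F\to Rp_{0*}L\iota^*F$ is an isomorphism. Apply the conservative functor $\iota_*$: as $\iota_*L\iota^*$ is the cone of multiplication by $t$, both sides become the cone of $t$ on $Rp_*F$.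

## 7. The isometries $\theta_{12}$

Let $X_1,X_2,X_3,\dots$ be smooth proper over $S$ of relative dimension $2$ with geometrically connected fibers, whose generic fibers are identified by compatible isomorphisms. Let $\Gamma_{12}\subset X_1\times_SX_2$ be the closure of the graph of $X_{1,\eta}\simeq X_{2,\eta}$, with reduced structure. It is integral, proper and dominant over $S$, hence flat. By (F6) its special fiber has pure dimension $2$. Let $z_{12}$ be the $2$-cycle of $(\Gamma_{12})_0$ on $X_{1,0}\times X_{2,0}$, and $\kappa_{12}=[\mathcal O_{(\Gamma_{12})_0}]\in G(X_{1,0}\times X_{2,0})$. Put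
$$\theta_{12}(N)=p_{1*}(z_{12}\cdot p_2^*N),\qquad\theta_{12}:A^1(X_{2,0})\to A^1(X_{1,0}).$$
Since $\Gamma_{21}$ is the transpose of $\Gamma_{12}$, the projection formula gives
$$M\cdot\theta_{12}(N)=\deg(z_{12}\cdot p_1^*M\cdot p_2^*N)=\theta_{21}(M)\cdot N. \tag{3}$$
If $N$ is numerically trivial, the right side is $0$ for all $M$. So $\theta_{12}$ descends to $\mathrm{Num}(X_{2,0})\to\mathrm{Num}(X_{1,0})$.

**Lemma 2.** (a) On $\mathrm{Num}$, $\theta_{11}=\mathrm{id}$ and $\theta_{12}\theta_{23}=\theta_{13}$. Hence $\theta_{12}$ is an isometry with inverse $\theta_{21}$.

(b) If $L_i$ are line bundles on $X_i$ ($i=1,2$) with $L_{1,\eta}\simeq L_{2,\eta}$ under $X_{1,\eta}\simeq X_{2,\eta}$, then $\theta_{12}(L_{2,0})=L_{1,0}$ in $\mathrm{Num}$. In particular $\theta_{12}(K_{X_{2,0}})=K_{X_{1,0}}$. Also, if $D\subset X_{1,\eta}=X_{2,\eta}$ is an integral curve, $D_i$ its closure in $X_i$ and $D_{i,0}=D_i\cap X_{i,0}$, then $D_{i,0}$ is a nonzero effective divisor and $\theta_{12}(D_{2,0})=D_{1,0}$.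

*Proof.* **Step 1: reading $\theta$ off a $K$-theoretic correspondence.** For smooth projective surfaces $T_1,T_2$ over $k$ and $\kappa\in G(T_1\times T_2)$ put $\Phi_\kappa(\alpha)=p_{1*}(\kappa\cdot p_2^*\alpha):G(T_2)\to G(T_1)$, with derived products and push-forwards. Then $\Phi_\kappa\Phi_{\kappa'}=\Phi_{\kappa\circ\kappa'}$ with $\kappa\circ\kappa'=p_{13*}(p_{12}^*\kappa\cdot p_{23}^*\kappa')$: by flat base change, $p_2^*p_{2*}(\kappa'\cdot p_3^*\alpha)=p_{12*}(p_{23}^*\kappa'\cdot p_3^*\alpha)$, and the projection formula gives
$$\Phi_\kappa\Phi_{\kappa'}\alpha=p_{1*}p_{12*}(p_{12}^*\kappa\cdot p_{23}^*\kappa'\cdot p_3^*\alpha)=p_{1*}p_{13*}(p_{12}^*\kappa\cdot p_{23}^*\kappa'\cdot p_3^*\alpha)=p_{1*}\big((\kappa\circ\kappa')\cdot p_3^*\alpha\big).$$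
Riemann–Roch for $p_1$, with $td(T_1\times T_2)=p_1^*td(T_1)\,p_2^*td(T_2)$ and the factor $td(T_1)$ canceled by the projection formula, reads
$$ch(\Phi_\kappa\alpha)=p_{1*}\big(ch(\kappa)\cdot p_2^*(ch(\alpha)\,td(T_2))\big).$$
For $\kappa=\kappa_{12}$, (F4) gives $ch(\kappa)=z_{12}+(\text{codimension}\ge3)$. If $ch_0(\alpha)=0$, then $ch(\alpha)td(T_2)=ch_1(\alpha)+(\text{codimension}\ge2)$. So the argument of $p_{1*}$ is $z_{12}\cdot p_2^*ch_1(\alpha)+(\text{codimension}\ge4)$. As $p_{1*}$ lowers codimension by $2$,
$$ch_0(\alpha)=0\ \Longrightarrow\ ch_0(\Phi_\kappa\alpha)=0,\quad ch_1(\Phi_\kappa\alpha)=\theta_{12}(ch_1\alpha)\ \text{ in }A^1\otimes\mathbb Q. \tag{4}$$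
Since $\mathrm{Num}$ is torsion free, identities in $\mathrm{Num}\otimes\mathbb Q$ between integral classes hold in $\mathrm{Num}$.

**Step 2: functoriality, which is part (a).** $\Gamma_{11}$ is the diagonal, so $\theta_{11}=\mathrm{id}$. Consider
$$M=Rp_{13*}\big(p_{12}^*\mathcal O_{\Gamma_{12}}\otimes^Lp_{23}^*\mathcal O_{\Gamma_{23}}\big)\in D(X_1\times_SX_3).$$
The tensor product is bounded because $X_1\times_SX_2\times_SX_3$ is regular. We compute $M$ over $\eta$. Write $\varphi:X_{1,\eta}\to X_{2,\eta}$, $\psi:X_{2,\eta}\to X_{3,\eta}$ for the identifications and $j=(\mathrm{id},\varphi,\mathrm{id}):X_{1,\eta}\times X_{3,\eta}\to X_{1,\eta}\times X_{2,\eta}\times X_{3,\eta}$, i.e. $(x,z)\mapsto(x,\varphi(x),z)$. Then $p_{12}^*\mathcal O_{\Gamma_{12},\eta}=j_*\mathcal O$, $p_{13}j=\mathrm{id}$, and $p_{23}j=\varphi\times\mathrm{id}$ is an isomorphism. The projection formula for $j$ gives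
$$M_\eta=(\varphi\times\mathrm{id})^*\mathcal O_{\Gamma_\psi}=\mathcal O_{\Gamma_{\psi\varphi}}=\mathcal O_{\Gamma_{13},\eta}.$$
By Lemma 1 and flatness of $\Gamma_{13}$, $[L\iota^*M]=[L\iota^*\mathcal O_{\Gamma_{13}}]=\kappa_{13}$. On the other hand, base change and flatness of $\Gamma_{12},\Gamma_{23}$ give $[L\iota^*M]=\kappa_{12}\circ\kappa_{23}$. So $\Phi_{\kappa_{12}}\Phi_{\kappa_{23}}=\Phi_{\kappa_{13}}$. Apply this to $\alpha=[N]-[\mathcal O]$ for a line bundle $N$ on $X_{3,0}$. Here $ch_0(\alpha)=0$ and $ch_1(\alpha)=N$, and using (4) three times we get $\theta_{12}\theta_{23}=\theta_{13}$. In particular $\theta_{12}\theta_{21}=\mathrm{id}=\theta_{21}\theta_{12}$, and by (3)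
$$\theta_{12}M\cdot\theta_{12}N=\theta_{21}\theta_{12}M\cdot N=M\cdot N.$$

**Step 3: line bundles that live on the family, which is part (b).** Let $M=Rp_{1*}(\mathcal O_{\Gamma_{12}}\otimes p_2^*L_2)$. Over $\eta$, $p_1$ is an isomorphism on the graph, so $M_\eta\simeq L_{1,\eta}$. Lemma 1 and base change give $\Phi_{\kappa_{12}}[L_{2,0}]=[L_{1,0}]$, and likewise $\Phi_{\kappa_{12}}[\mathcal O]=[\mathcal O]$. Apply (4) to $[L_{2,0}]-[\mathcal O]$.

For the canonical class use $L_i=\omega_{X_i/S}$. For a curve $D$: $X_i$ is regular, so $D_i$ is a Cartier divisor; it is integral and dominates $S$, so it is flat over $S$, and $\mathcal O(D_i)$ restricts to $\mathcal O(D_{i,0})$ on $X_{i,0}$. Take $L_i=\mathcal O(D_i)$. The divisor $D_{i,0}$ is nonzero because $D_i\to S$ is proper and dominant, hence surjective. $\square$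

## 8. Birational morphisms near the generic point of the special fiber

**Lemma 3.** Let $W$ be an integral algebraic space, proper and flat over $S$, and $a:W\to X_1$ an $S$-morphism which is an isomorphism over a dense open subspace. Then $a$ is an isomorphism over an open neighborhood of the generic point of $X_{1,0}$. In particular exactly one component of $W_0$ dominates $X_{1,0}$, it has multiplicity $1$ in $W_0$, and it maps birationally to $X_{1,0}$.

*Proof.* Let $U\to X_1$ be étale, with $U$ a connected scheme and $U_0\ne\emptyset$. Let $u$ be a generic point of $U_0$ and $V=\operatorname{Spec}\mathcal O_{U,u}$. Since $U_0$ is smooth, hence reduced, $V$ is the spectrum of a DVR with uniformizer $t$. The space $W_V=W\times_{X_1}V$ is flat over $W$, hence over $S$. So it is $t$-torsion free, hence flat over $V$. It is proper over $V$, and it is an isomorphism over the generic point of $V$, which lies over the generic point of $X_1$.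

The generic fiber of $W_V$ has dimension $0$, so by (F6) the closed fiber has dimension $\le0$. So $W_V\to V$ is proper and quasi-finite, hence a finite scheme over $V$ by (F2), flat of rank $1$: an isomorphism. Being an isomorphism spreads out to a neighborhood of $u$ in $U$. The largest open subspace of $X_1$ over which $a$ is an isomorphism is compatible with étale base change, so the claim follows on $X_1$. $\square$

**Lemma 4.** If $(\Gamma_{12})_0$ has only one irreducible component, and that component is the graph of an isomorphism $X_{1,0}\to X_{2,0}$, then $X_{1,\eta}\simeq X_{2,\eta}$ extends to an isomorphism $X_1\simeq X_2$ with graph $\Gamma_{12}$.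

*Proof.* For $i=1,2$ the map $\Gamma_{12}\to X_i$ is proper and quasi-finite, hence finite, and it is birational. $\Gamma_{12}$ is integral and $X_i$ is normal, so the map is an isomorphism. $\square$

## 9. The shape of $\Gamma_0$, after Matsusaka and Mumford

We want to see the graph of an isomorphism inside $\Gamma_0$, and this is where non-ruledness enters, through the following lemma on divisorial valuations.

**Lemma 5 (Abhyankar).** Let $(A,\mathfrak m)$ be a regular local ring of dimension $d\ge2$ and $R$ a DVR dominating $A$ with the same fraction field and $\operatorname{tr.deg}_{A/\mathfrak m}(R/\mathfrak m_R)=d-1$. Then $R/\mathfrak m_R=F(x)$ with $F\supseteq A/\mathfrak m$ and $x$ transcendental over $F$.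

For example, let $A=k[x,y]_{(x,y)}$ and let $R$ be the local ring of the exceptional curve on the blow-up of the origin: the residue field is $k(y/x)$.

*Proof.* Follow the center of $R$ under blow-ups. Let $A_0=A$, and as long as $\dim A_i\ge2$ let $A_{i+1}$ be the local ring at the center of $R$ on the blow-up of $\operatorname{Spec}A_i$ at its maximal ideal $\mathfrak m_i$. All $A_i$ are regular, have the same fraction field, and are dominated by $R$. None is a field, since $R$ is not. Let $v$ be the valuation of $R$.

Suppose $\dim A_i\ge2$ for all $i$. Let $0\ne y/z\in R$ with $y,z\in A_0$. As long as $z\in\mathfrak m_i$ we have $v(y)\ge v(z)>0$, so $y\in\mathfrak m_i$ too. Dividing both by a generator of the principal ideal $\mathfrak m_iA_{i+1}$ gives elements of $A_{i+1}$ with the same quotient and lowers $v(z)$. After finitely many steps the denominator is a unit. Hence $R=\bigcup A_i$. Lifts of a transcendence basis of $R/\mathfrak m_R$ then lie in some $A_i$, so $\operatorname{tr.deg}_{A/\mathfrak m}(A_i/\mathfrak m_i)\ge d-1$. As $A_i$ is a localization of a finitely generated $A$-algebra with the same fraction field, (F5) gives $\dim A_i+(d-1)\le d$,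 so $\dim A_i\le1$, a contradiction.

So there is $i$ with $e=\dim A_i\ge2$ and $\dim A_{i+1}=1$. Then $A_{i+1}$ is a DVR dominated by $R$ with the same fraction field, so $A_{i+1}=R$. The center is a point of codimension $1$ on the exceptional divisor $\mathbb P^{e-1}_{\kappa_i}$, $\kappa_i=A_i/\mathfrak m_i$, hence its generic point. So $R/\mathfrak m_R=\kappa_i(x_1,\dots,x_{e-1})$ with algebraically independent $x_l$. Take $F=\kappa_i(x_1,\dots,x_{e-2})$ and $x=x_{e-1}$. $\square$

**Proposition 6.** Let $X,X',\varphi$ be as in Theorem 1 and $\Gamma=\Gamma_{X,X'}$. Then, as cycles,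
$$[\Gamma_0]=[\Gamma_f]+\sum_jn_j[C_j\times C'_j],$$
with $f:X_0\to X'_0$ an isomorphism, $n_j\ge1$ (finite sum), and $C_j\subset X_0$, $C'_j\subset X'_0$ integral curves. Consequently, writing $\theta=\theta_{X,X'}$,
$$\theta(N)=f^*N+\sum_jn_j(N\cdot C'_j)\,C_j. \tag{5}$$
Moreover $K_{X_0}\cdot C_j=0$ for all $j$.

*Proof.* **Step 1: the dominating components.** Lemma 3, applied to $\Gamma\to X$ and to $\Gamma\to X'$, gives unique components $Z$ and $Z'$ of $\Gamma_0$ dominating $X_0$ and $X'_0$ respectively. They have multiplicity one and map birationally to $X_0$ and $X_0'$. The next two steps show $Z=Z'$.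

**Step 2: a divisorial valuation with residue field $k(X'_0)$.** By Chow's lemma choose an integral scheme $W$, projective over $S$, with $W\to\Gamma$ proper and an isomorphism over a dense open subspace. $W$ is flat over $S$. Let $a:W\to X$, $b:W\to X'$ be the induced maps. Both are isomorphisms over dense opens: intersect the dense open of $\Gamma$ with $\Gamma_\eta$, which maps isomorphically to $X_\eta$ and to $X'_\eta$. By Lemma 3 for $b$ there is a unique $w\in W$ over the generic point of $X'_0$, $\mathcal O_{W,w}$ is a DVR, $\kappa(w)=k(X'_0)$, and $w$ maps to the generic point of $Z'$. Let $x=a(w)\in X_0$. We must show that $x$ is the generic point of $X_0$.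

**Step 3: otherwise $X'_0$ is ruled.** Suppose $x$ is not the generic point of $X_0$. Since $X$ may not be a scheme, pass to an étale neighborhood $(U,u)\to(X,x)$ with $U$ a connected scheme, separated over $X$, and $\kappa(u)=\kappa(x)$. $U$ is regular and connected, hence integral. The space $Y=W\times_XU$ is étale and separated over the scheme $W$, hence a scheme by (F2). It has a point $y$ over $(w,u)$ with $\kappa(y)=\kappa(w)$, because $\kappa(u)=\kappa(x)$. The ring $\mathcal O_{Y,y}$ is a DVR, being étale-local over $\mathcal O_{W,w}$.

$Y$ is integral with the function field of $U$: it is reduced, being étale over $W$. Let $V_0\subset X$ be a dense open subspace over which $a$ is an isomorphism. Over $V_0$, $Y$ is isomorphic to $U\times_XV_0$, which is irreducible. This part is dense in $Y$, since it is the preimage of the dense open $a^{-1}(V_0)$ under the open map $Y\to W$.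

Thus $R=\mathcal O_{Y,y}$ dominates the regular ring $\mathcal O_{U,u}$, with the same fraction field. As $U_0$ is a smooth surface over $k$ and $t$ is part of a regular system of parameters,
$$d:=\dim\mathcal O_{U,u}=1+\dim\mathcal O_{U_0,u}=3-\operatorname{tr.deg}_k\kappa(x)\ge2,$$
where the inequality holds because $x$ is not generic. Hence $\operatorname{tr.deg}_{\kappa(u)}\kappa(w)=2-(3-d)=d-1$. Lemma 5 gives $k(X'_0)=F(x_1)$ with $F\supseteq k$, where $F$ is finitely generated of transcendence degree $1$ over $k$. So $X'_0$ is birationally ruled, a contradiction. Hence $Z'$ dominates $X_0$, and $Z'=Z$ by uniqueness.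

**Step 4: identifying all components.** $Z$ is the closure of the graph of a birational map $X_0\dashrightarrow X'_0$. Both surfaces are absolutely minimal, so this map and its inverse are morphisms: it is an isomorphism $f$, and $Z=\Gamma_f$. Any other component has dimension $2$ and dominates neither factor, so its images lie in integral curves $C$, $C'$. It lies in the irreducible surface $C\times C'$, hence equals it. Formula (5) follows, since $p_{1*}([\Gamma_f]\cdot p_2^*N)=f^*N$ and $p_{1*}([C\times C']\cdot p_2^*N)=(N\cdot C')C$.

**Step 5: the curves $C_j$ are orthogonal to $K$.** Apply (5) to the transposed cycle, i.e. to $\theta_{X',X}$, and use Lemma 2(b):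
$$K_{X'_0}=\theta_{X',X}(K_{X_0})=(f^{-1})^*K_{X_0}+\sum n_j(K_{X_0}\cdot C_j)\,C'_j .$$
As $(f^{-1})^*K_{X_0}=K_{X'_0}$, the sum is numerically trivial. All its coefficients are $\ge0$, since $K_{X_0}$ is nef (F3). Intersecting with an ample class gives $K_{X_0}\cdot C_j=0$. $\square$

Let us try the smallest case: exactly one extra component, $[\Gamma_0]=[\Gamma_f]+n[C\times C']$ with $n\ge1$. Since $\theta$ is an isometry,
$$N^2=\theta(N)^2=N^2+n(N\cdot C')\big(2\,N\cdot f(C)+n(N\cdot C')\,C^2\big)$$
for all $N$ in $\mathrm{Num}(X'_0)\otimes\mathbb Q$. A product of two linear forms vanishes identically, and $N\mapsto N\cdot C'$ is not zero, so the second form is zero: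
$$2f(C)\equiv-nC^2\,C'. \tag{6}$$
Intersecting with an ample class gives $C^2<0$. So $f(C)$ is a positive rational multiple of $C'$, and from $f(C)^2=C^2<0$ we get $C'^2<0$ and $f(C)\cdot C'<0$. Two distinct integral curves meet non-negatively, so $f(C)=C'$, and (6) becomes $nC^2=-2$. By adjunction and $K_{X_0}\cdot C=0$, $C^2=2p_a(C)-2$ is even. Hence $C^2=-2$ and $n=1$: $C$ is nodal, and $\theta(N)=f^*N+(f^*N\cdot C)C$ is $f^*$ followed by a reflection. This is exactly the cycle of Section 3. With several components $C_j\times C'_j$ such a direct computation gets entangled; we shall remove reflections one at a time instead.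

## 10. Elementary operations are reflections

For a nodal curve $C\subset X_0$ put
$$s_C(v)=v+(v\cdot C)\,C\qquad(v\in\mathrm{Num}(X_0)).$$
From $C^2=-2$ we get $s_C(C)=-C$, $s_C^2=\mathrm{id}$, and $s_C(v)\cdot v'=v\cdot v'+(v\cdot C)(v'\cdot C)=v\cdot s_C(v')$. So $s_C$ is a self-adjoint isometric involution.

**Lemma 7.** Let $X_1$ be obtained from $X$ by the elementary operation at the non-extending nodal curve $C\subset X_0$, let $g:X_0\to X_{1,0}$ be the isomorphism over $\tilde X_0$, and identify $X_{1,\eta}\simeq\tilde X_\eta\simeq X_\eta$. Then $\theta_{X,X_1}=s_C\circ g^*$.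

(The isomorphism $g$ exists because both surfaces are the minimal desingularization of $\tilde X_0$.)

*Proof.* **Step 1: locating $\Gamma_0$.** The graph over $\eta$ lies in $X\times_{\tilde X}X_1$, which is closed in $X\times_SX_1$ because $\tilde X$ is separated (F0). So $\Gamma=\Gamma_{X,X_1}$ lies in it, and $\Gamma_0\subset X_0\times_{\tilde X_0}X_{1,0}$. The underlying set of the latter is $\Gamma_g\cup(C\times C_1)$, $C_1=g(C)$. As $\Gamma_0$ is purely $2$-dimensional and the component dominating $X_0$ has multiplicity one (Lemma 3),
$$[\Gamma_0]=[\Gamma_g]+n[C\times C_1],\qquad n\ge0.$$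

**Step 2: $n\ge1$.** If $n=0$, then by Lemma 4 the map $X\dashrightarrow X_1$ would be an isomorphism, over $\tilde X$ because $\Gamma\subset X\times_{\tilde X}X_1$. This contradicts the definition of the operation.

**Step 3: $n=1$, by the isometry property.** We have $\theta_{X,X_1}(v)=g^*v+n(v\cdot C_1)C$, so $\theta_{X,X_1}(C_1)=(1-2n)C$. Since $\theta_{X,X_1}$ is an isometry and $C^2=C_1^2=-2$, $(1-2n)^2=1$, so $n=1$. Finally $v\cdot C_1=g^*v\cdot C$. $\square$

The next lemma will be used to show that a curve we want to operate at is allowed.

**Lemma 8.** If the nodal curve $C\subset X_0$ extends, there are an integral curve $D\subset X_\eta$ and $m\ge1$ with $D_0=mC$, where $D_0$ is the special fiber of the closure of $D$ in $X$.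

*Proof.* **Step 1: $\pi_\eta$ contracts a curve.** $\tilde X_0$ is normal. The locus of geometric normality of the fibers of the flat morphism $\tilde p$ is open (EGA IV 12.1.6). It contains $\tilde X_0$, and $\tilde p$ is proper, so it is all of $\tilde X$. Thus $\tilde X_\eta$ is normal. It is singular and $X_\eta$ is smooth, so $\pi_\eta$, which is proper and birational, is not an isomorphism. Hence it is not quasi-finite, since a finite birational morphism onto a normal target is an isomorphism. So it contracts an integral curve $D\subset X_\eta$ to a closed point $q$.

**Step 2: specialization.** The closure $Q$ of $q$ in $\tilde X$ is flat and proper over $S$ with generic fiber of dimension $0$, so by (F6) it is quasi-finite over $S$, hence finite. The closure of $D$ maps to $Q$, so every component of $D_0$ is contracted by $\pi_0$, i.e. equals $C$. Thus $D_0=mC$, and $m\ge1$ because $D_0\ne0$ (Lemma 2(b)). $\square$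

## 11. Descent on $A\cdot H$: proof of Theorem 1

Fix an ample divisor $H'$ on $X'_0$ and an ample divisor $A$ on $X_0$. Let $\theta=\theta_{X,X'}$ and $H=\theta(H')$. By (5),
$$H=f^*H'+E,\qquad E=\sum_jn_j(H'\cdot C'_j)\,C_j\ \text{ effective},\qquad A\cdot H>0. \tag{7}$$
The last inequality holds because $A\cdot f^*H'>0$ and $A\cdot E\ge0$.

**Step 1: if $H$ is nef, then $\varphi$ extends.** This is the stopping criterion. Since $\theta$ is an isometry, $H^2=H'^2=(f^*H')^2$. As $H$ is nef and $E$ is effective,
$$H^2=H\cdot f^*H'+H\cdot E\ \ge\ H\cdot f^*H'=(f^*H')^2+E\cdot f^*H',$$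
so $E\cdot f^*H'\le0$. But $f^*H'$ is ample and all coefficients $n_j(H'\cdot C'_j)$ are positive, so there are no $C_j$ at all. Hence $\Gamma_0$ has the single component $\Gamma_f$, and by Lemma 4 $\varphi$ extends to an isomorphism $X\simeq X'$.

From now on suppose $H$ is not nef, and let $C\subset X_0$ be an integral curve with $H\cdot C<0$.

**Step 2: $C$ is nodal.** Otherwise there would be nothing to operate at. Since $f^*H'\cdot C>0$, we have $E\cdot C<0$. Hence $C$ is a component of $E$, i.e. one of the $C_j$, and $C^2<0$. By Proposition 6, $K_{X_0}\cdot C=0$. Adjunction gives $2p_a(C)-2=C^2<0$, so $p_a(C)=0$, $C\simeq\mathbb P^1$ and $C^2=-2$.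

**Step 3: $C$ does not extend.** This makes the operation available. Otherwise take $D$ and $m$ as in Lemma 8, and let $D'_0$ be the special fiber of the closure of $\varphi(D)$ in $X'$. By Lemma 2,
$$m\,H\cdot C=\theta(H')\cdot D_0=\theta(H')\cdot\theta(D'_0)=H'\cdot D'_0>0,$$
a contradiction.

**Step 4: operating at $C$ lowers the degree.** Let $X_1$ be obtained from $X$ by the elementary operation at $C$, with $g:X_0\to X_{1,0}$ as in Lemma 7. Since $X_{1,0}\simeq X_0$ is absolutely minimal, everything so far applies to $X_1$ and $X'$ with the induced generic isomorphism. Put $H_1=\theta_{X_1,X'}(H')$ and $A_1=(g^{-1})^*A$, which is ample. By Lemmas 2(a) and 7,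
$$H=\theta_{X,X_1}(H_1)=s_C(g^*H_1),\qquad\text{so}\qquad g^*H_1=s_C(H)=H+(H\cdot C)\,C .$$
Therefore
$$A_1\cdot H_1=A\cdot g^*H_1=A\cdot H+(H\cdot C)(A\cdot C)<A\cdot H. \tag{8}$$

**Step 5: termination.** Repeat with $(X_1,A_1,H_1)$ in place of $(X,A,H)$, with the same $H'$. By (7), applied at each stage, the integers $A_i\cdot H_i$ are always positive, and by (8) they strictly decrease. So after finitely many elementary operations the class $H_n$ is nef, and Step 1 gives an isomorphism $X^{(n)}\simeq X'$ extending the transported $\varphi$. This proves Theorem 1, and with it Conjecture 7.1 for every algebraically closed field $k$. $\blacksquare$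

## 12. The generic fiber, and a ruled family

*The generic fiber.* Only absolute minimality of $X_0$ and $X'_0$ was used. It implies absolute minimality of the geometric generic fibers. Indeed, an integral curve $D\subset X_{\bar\eta}$ with $K\cdot D<0$ is defined over a finite extension of $\eta$. The integral closure of $k[[t]]$ in this extension is again a complete DVR with residue field $k$. After base change to it, the special fiber is still $X_0$, and $D$ specializes to a nonzero effective divisor of negative $K_{X_0}$-degree, contradicting (F3). So $K_{X_{\bar\eta}}$ is nef, which excludes $(-1)$-curves and, by (1), ruledness.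

*Non-ruledness cannot be dropped, in any characteristic.* On $\mathbb P^1_S$ let $0\to\mathcal O(-1)\to\mathcal E\to\mathcal O(1)\to0$ be the extension of class $t\cdot e$ with $0\ne e\in H^1(\mathbb P^1_k,\mathcal O(-2))$. Then $\mathcal E_0=\mathcal O(1)\oplus\mathcal O(-1)$. Over $\eta$, the connecting map $H^0(\mathcal O)\to H^1(\mathcal O(-2))$ of the extension twisted by $\mathcal O(-1)$ is multiplication by $te$, hence bijective, so $H^0(\mathcal E_\eta(-1))=0$. As $\mathcal E_\eta$ is a sum $\mathcal O(a)\oplus\mathcal O(-a)$ with $a\ge0$, this forces $a=0$ and $\mathcal E_\eta\simeq\mathcal O^2$. Let $X'=\mathbb P(\mathcal E)$ and $X=\mathbb P^1\times\mathbb P^1\times S$. Then $X_\eta\simeq X'_\eta$ and no geometric fiber contains a $(-1)$-curve, but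
$$X_0\simeq\mathbb P^1\times\mathbb P^1\not\simeq\mathbb F_2\simeq X'_0 .$$
Elementary operations preserve the isomorphism class of the special fiber, so $X'$ is not obtained from $X$ by such operations.

## 13. Models as elements of a reflection group

The descent can be refined to count models and operations. Fix $X$ with $X_0$ absolutely minimal. Let $\mathfrak M$ be the set of isomorphism classes of pairs $(Y,\varphi)$, where $Y\to S$ is proper smooth of relative dimension $2$ with $Y_0$ absolutely minimal and $\varphi:X_\eta\simeq Y_\eta$ (isomorphisms compatible with $\varphi$). Let $\mathcal W\subset O(\mathrm{Num}(X_0))$ be the group generated by the $s_C$, $C$ running over all nodal curves of $X_0$, with length function $\ell$ for these generators. For $(Y,\varphi)$ let $f_Y=f_{X,Y}:X_0\to Y_0$ be the isomorphism of Proposition 6.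

**Theorem 2.** (i) $w_Y:=\theta_{X,Y}\circ(f_Y^*)^{-1}$ lies in $\mathcal W$, and $(Y,\varphi)\mapsto w_Y$ is an injection $\mathfrak M\hookrightarrow\mathcal W$.

(ii) Its image is the set of $w\in\mathcal W$ such that $w(h)\cdot D_0>0$ for every integral curve $D\subset X_\eta$, where $h$ is any fixed ample class on $X_0$ (the condition does not depend on $h$).

(iii) The minimal number of elementary operations in a chain from $X$ to $Y$ inducing $\varphi$ is exactly $\ell(w_Y)$.

For example, let $X_1$ come from $X$ by the operation at $C$. By Lemma 7, $f_{X_1}=g$ and $w_{X_1}=s_C$, of length $1$.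

*Proof.* **Step 1: $\mathcal W$ is a Coxeter group, and its length is visible on ample classes.** Let $M=\bigoplus_C\mathbb Ze_C$, $C$ running over the nodal curves of $X_0$, with form $(e_C,e_{C'})=C\cdot C'$. Up to sign its matrix is a symmetric generalized Cartan matrix. Let $\mathcal W^a$ be its Weyl group acting on $M$, with generators again denoted $s_C$. By Kac, *Infinite dimensional Lie algebras*, Lemma 3.11 and Prop. 3.13:

* $\mathcal W^a$ is a Coxeter group, with $m_{CC'}=2,3,\infty$ according to $C\cdot C'=0,1,\ge2$;
* each $w(e_C)$ is $\ge0$ or $\le0$ coefficientwise;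
* $\ell(ws_C)<\ell(w)$ if and only if $w(e_C)\le0$.

If there are infinitely many nodal curves, apply this to finite subsets containing all curves that occur in the finitely many (reduced) words involved.

The Coxeter relations hold for the reflections on $\mathrm{Num}(X_0)$. They are involutions; they commute if $C\cdot C'=0$; and if $C\cdot C'=1$, then $s_C(C')=C+C'$ has square $-2$ and $s_Cs_{C'}s_C=s_{C+C'}=s_{C'}s_Cs_{C'}$, where $s_{C+C'}(v)=v+(v\cdot(C+C'))(C+C')$. So $\mathcal W^a\to\mathcal W$ is defined and surjective, and $M\to\mathrm{Num}(X_0)$, $e_C\mapsto C$, is equivariant. If $1\ne w\in\mathcal W^a$, take $C$ to be the last letter of a reduced word: then $w(e_C)\le0$ and $w(e_C)\ne0$, so $w(C)$ is minus a nonzero effective class, and $w(C)\ne C$. Hence $\mathcal W^a\simeq\mathcal W$. For $h$ ample, $w(h)\cdot C=h\cdot w^{-1}(C)$ is negative exactly when $w^{-1}(e_C)\le0$, i.e. when $\ell(w^{-1}s_C)<\ell(w^{-1})$. So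
$$w(h)\cdot C<0\iff\ell(s_Cw)<\ell(w). \tag{9}$$

**Step 2: how $w_Y$ changes under an elementary operation.** By Lemma 3 and Proposition 6, the generic isomorphism of two models extends to an isomorphism between neighborhoods of the generic points of the special fibers, and $f$ is its restriction there. So $f_{13}=f_{23}f_{12}$ for three models: the two sides agree on a dense open subset. Let $X_1$ be obtained from $X$ by the operation at $C$. Then $f_{X,X_1}=g$. From $\theta_{X,Y}=s_Cg^*\theta_{X_1,Y}$ and $f_{X,Y}^*=g^*f_{X_1,Y}^*$ we get
$$w_{X,Y}=s_C\cdot\big(g^*\,w_{X_1,Y}\,(g^*)^{-1}\big). \tag{10}$$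
Conjugation by $g^*$ takes $s_{C'}$ to $s_{g^{-1}(C')}$, so it identifies the groups $\mathcal W$ of $X_{1,0}$ and $X_0$ with their generators and lengths.

**Step 3: part (i).** The element $w_Y$ depends only on the class of $(Y,\varphi)$: an isomorphism $u:Y\to Y'$ compatible with the generic identifications gives $\theta_{X,Y'}=\theta_{X,Y}u_0^*$ and $f_{Y'}^*=f_Y^*u_0^*$, so $w_{Y'}=w_Y$. In the same way $w_{X,Y}=1$ if $\varphi$ extends to an isomorphism $X\simeq Y$. By Theorem 1 and induction with (10), $w_Y$ is a product of as many generators as there are operations in a chain from $X$ to $Y$ inducing $\varphi$. So $w_Y\in\mathcal W$, and any such chain has at least $\ell(w_Y)$ operations.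

For injectivity let $w_Y=w_{Y'}$. Then
$$\theta_{Y',Y}=\theta_{X,Y'}^{-1}\theta_{X,Y}=(f_{Y'}^*)^{-1}f_Y^*=f_{Y',Y}^*,$$
the last equality because $f_Y=f_{Y',Y}f_{Y'}$. By (5) for the pair $Y',Y$, with $N$ ample, $\sum n_j(N\cdot C'_j)C_j\equiv0$ with positive coefficients, so no curves $C_j$ occur. Lemma 4 gives $(Y,\varphi)\simeq(Y',\varphi')$.

**Step 4: part (iii), by choosing operations that shorten $w_Y$.** Let $h'$ be ample on $Y_0$ and $h=f_Y^*h'$, so that $\theta_{X,Y}(h')=w_Y(h)$. If $w_Y\ne1$ choose $C$ with $\ell(s_Cw_Y)<\ell(w_Y)$. By (9), $\theta_{X,Y}(h')\cdot C<0$, so $C$ does not extend, exactly as in Step 3 of Section 11. After the operation at $C$, (10) shows that the element becomes conjugate under $g^*$ to $s_Cw_Y$, so its length drops by $1$. After $\ell(w_Y)$ operations the element is $1$, and by the injectivity in (i), applied to the model reached, this model is $Y$. Together with the lower bound in Step 3 this proves (iii).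

**Step 5: part (ii), necessity.** Let $h$ be any ample class on $X_0$, and write $h=f_Y^*h'$ with $h'$ ample on $Y_0$. For an integral curve $D\subset X_\eta$ let $D_{Y,0}$ be the specialization of $\varphi(D)$ in $Y_0$. By Lemma 2,
$$w_Y(h)\cdot D_0=\theta_{X,Y}(h')\cdot\theta_{X,Y}(D_{Y,0})=h'\cdot D_{Y,0}>0 .$$

**Step 6: part (ii), sufficiency.** We fix one $h$ and argue by induction on $\ell(w)$, for all $X$ simultaneously. If $w=1$ take $Y=X$. Otherwise choose $C$ with $\ell(s_Cw)<\ell(w)$. Then $w(h)\cdot C<0$ by (9). If $C$ extended, Lemma 8 would give $D$ with $w(h)\cdot D_0=m\,w(h)\cdot C<0$, against the hypothesis. So $C$ does not extend. Let $X_1$ be the result of the operation at $C$, $w_1=(g^*)^{-1}s_Cw\,g^*$, of length $\ell(w)-1$, and $h_1=(g^*)^{-1}h$, which is ample. For an integral curve $D$ in the generic fiber, with specialization $D_{1,0}$ in $X_{1,0}$,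
$$w_1(h_1)\cdot D_{1,0}=s_Cw(h)\cdot g^*D_{1,0}=w(h)\cdot s_Cg^*D_{1,0}=w(h)\cdot\theta_{X,X_1}(D_{1,0})=w(h)\cdot D_0>0 .$$
By induction there is a model $Y$ with $w_{X_1,Y}=w_1$, and (10) gives $w_{X,Y}=w$. Necessity holds for all ample $h$ and sufficiency needs only one, so the condition is independent of $h$. $\square$
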